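\title{Bohr-continuous cross sections and the subgroups of the rationals}

\begin{abstract}
A subgroup $H$ of an abelian group $G$ is a ccs-subgroup if the quotient map $G\to G/H$ has a cross section that is continuous for the Bohr topologies of $G/H$ and $G$. We show that a nonzero subgroup of the additive group $\mathbf Q$ is a ccs-subgroup if and only if it is a rational multiple of a unital subring. In particular, the group of rationals with squarefree denominator is not a ccs-subgroup of $\mathbf Q$. The main step is a rigidity theorem for direct sums of finite groups: if every prime divides only finitely many of the orders $|K_n|$, then $\bigoplus N_n$ is a ccs-subgroup of $\bigoplus K_n$ exactly when $N_n$ is a direct summand of $K_n$ for all but finitely many $n$.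
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All groups in this paper are abelian. Let $\mathbf T=\mathbf R/\mathbf Z$ be the circle group. A \emph{character} of a group $A$ is a homomorphism $A\to\mathbf T$, and $A^*$ denotes the group of all characters. The \emph{Bohr topology} on $A$ is the initial topology with respect to $A^*$, that is, the coarsest topology that makes every character continuous; $A^\#$ denotes $A$ with this topology. The Bohr topology is defined from the group structure alone, and it makes every homomorphism continuous. It is then natural to ask how far a continuous map can be from a homomorphism. Cross sections of quotient maps are a sharp test case.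

\begin{definition}\label{def:ccs}
A subgroup $H$ of $G$ is a \emph{ccs-subgroup} of $G$ if the quotient map $\varphi\colon G\to G/H$ has a cross section $\Gamma\colon G/H\to G$ (a map with $\varphi\circ\Gamma=\mathrm{id}$) that is continuous as a map $(G/H)^\#\to G^\#$. A group $H$ is a \emph{ccs-group}, or belongs to the class $\mathbf{ACCS}(\#)$, if it is a ccs-subgroup of its divisible hull.
\end{definition}

Recall that the divisible hull of $H$ is a divisible group $D\supseteq H$ in which every nonzero subgroup meets $H$ nontrivially; it is unique up to isomorphism over $H$. From now on ``section'' means cross section, and ``continuous'' refers to the Bohr topologies.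

A section that is a homomorphism exists exactly when $H$ is a direct summand of $G$, and such a section is continuous. A continuous section $\Gamma$ gives a topological splitting: the map $(h,y)\mapsto h+\Gamma(y)$ is a homeomorphism $H^\#\times(G/H)^\#\to G^\#$, with inverse $g\mapsto(g-\Gamma\varphi(g),\varphi(g))$. So Definition~\ref{def:ccs} asks when $G^\#$ splits over $H$ as a space even though $G$ may not split as a group. This happens for every subgroup of finite index, because the Bohr topology of a finite group is discrete. It also happens for $\mathbf Z\le\mathbf Q$: cutting the circle at an irrational point gives a continuous section $\mathbf Q/\mathbf Z\to\mathbf Q$ (Proposition~\ref{prop:Z}). The following question is posed in \cite[Question~6.6]{source}.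

\begin{quote}
\emph{Is every subgroup of the additive group $\mathbf Q$ a ccs-subgroup of $\mathbf Q$?}
\end{quote}

The first examples suggest a positive answer. The groups $0$ and $\mathbf Q$ are direct summands; the cyclic subgroups $c\mathbf Z$ are ccs-subgroups, since multiplication by $c\in\mathbf Q^\times$ is an automorphism of $\mathbf Q$; and every subgroup of $\mathbf Q$ is an increasing union of cyclic subgroups. The answer is nevertheless negative, and the ccs-subgroups can be listed. Since $H$ is a ccs-subgroup of $\mathbf Q$ if and only if $cH$ is, we may assume $1\in H$ whenever $H\ne0$. For such $H$ and a prime $p$ put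
\[
k_p=\sup\{k\ge0: p^{-k}\in H\}\in\{0,1,2,\dots,\infty\}.
\]

\begin{theorem}\label{thm:A}
For a subgroup $H$ of $\mathbf Q$ with $1\in H$ the following are equivalent:
\begin{itemize}
\item[(i)] $H$ is a ccs-subgroup of $\mathbf Q$;
\item[(ii)] the set $\{p:0<k_p<\infty\}$ is finite;
\item[(iii)] $H=cR$ for some $c\in\mathbf Q^\times$ and some unital subring $R$ of $\mathbf Q$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:Q}
For a subgroup $H$ of $\mathbf Q$, being a ccs-subgroup of $\mathbf Q$ and being a ccs-group are both equivalent to being $0$ or a rational multiple of a unital subring of $\mathbf Q$. In particular,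
\[
\langle 1/p: p\text{ prime}\rangle=\{a/b: b\text{ squarefree}\}
\]
is not a ccs-subgroup of $\mathbf Q$.
\end{corollary}

To see where condition (ii) comes from, pass to $\mathbf Q/\mathbf Z=\bigoplus_p\mathbf Z(p^\infty)$, where $\mathbf Z(p^\infty)$ is the subgroup of elements of $p$-power order and $\mathbf Z(p^k)$ is its cyclic subgroup of order $p^k$. The image of $H$ is $\bigoplus_p\mathbf Z(p^{k_p})$. At a prime with $k_p\in\{0,\infty\}$ the $p$-component splits off. At a prime with $0<k_p<\infty$ it does not. Finitely many such primes can be removed by rescaling $H$; infinitely many cannot, by the following theorem, which is the heart of the paper.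

\begin{theorem}\label{thm:B}
Let $K_n$ $(n\ge1)$ be finite abelian groups such that the least prime divisor of $|K_n|$ tends to $\infty$ (trivial $K_n$ are allowed), and let $N_n\le K_n$. Then $\bigoplus_n N_n$ is a ccs-subgroup of $\bigoplus_n K_n$ if and only if $N_n$ is a direct summand of $K_n$ for all but finitely many $n$.
\end{theorem}

The hypothesis on the orders says that each prime divides $|K_n|$ for only finitely many $n$. It is used at a single point of the proof, in Lemma~\ref{lem:unique}.

\begin{corollary}\label{cor:C}
If $P$ is an infinite set of primes and $1\le k_p<\infty$ for $p\in P$, then $\bigoplus_{p\in P}\mathbf Z(p^{k_p})\notin\mathbf{ACCS}(\#)$.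
\end{corollary}

Section~\ref{sec:tools} collects the standard facts. Section~\ref{sec:Q} derives Theorem~\ref{thm:A} and the corollaries from Theorem~\ref{thm:B}. Section~\ref{sec:model} proves the easy half of Theorem~\ref{thm:B}, shows the main idea on sections that act coordinate by coordinate, and lays out the general proof, which fills Sections~\ref{sec:normal}--\ref{sec:hom}.

\section{Tools}\label{sec:tools}

For $t\in\mathbf T$ let $\|t\|$ be the distance from $t$ to $0$, and for $\tau\in\mathbf T^r$ let $|\tau|=\max_j\|\tau_j\|$. An $r$-tuple of characters of $A$ is the same as a homomorphism $\chi\colon A\to\mathbf T^r$, and we use this to handle finitely many characters at once. For every $\eta>0$ the torus $\mathbf T^r$ can be partitioned into finitely many \emph{cells of diameter $<\eta$}, meaning that $|\tau-\tau'|<\eta$ whenever $\tau,\tau'$ lie in one cell: take products of half-open arcs of length $1/k\le\eta$.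

\begin{itemize}
\item[(B1)] $A^\#$ is a topological group, and the sets $\{x:|\chi(x-a)|<\delta\}$, with $\chi\in\operatorname{Hom}(A,\mathbf T^r)$, $r\ge1$, $\delta>0$, form a base at $a$. A map $g$ from a space into $A^\#$ is continuous if and only if $\psi\circ g$ is continuous for every $\psi\in A^*$.
\item[(B2)] Homomorphisms are continuous, since a character composed with a homomorphism is a character.
\item[(B3)] If $A\le B$, every character of $A$ extends to $B$, because $\mathbf T$ is divisible. Hence $B^\#$ induces on $A$ the topology of $A^\#$.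
\item[(B4)] If $z\ne0$ lies in a finite group $A$, there is $v\in A^*$ with $\|v(z)\|\ge\frac13$. Indeed, if $z$ has order $r\ge2$, send $z$ to $\lfloor r/2\rfloor/r\in[\frac13,\frac12]$ and extend by (B3). As $A^*$ is finite, $\{0\}=\{x:\|v(x)\|<\frac13\text{ for all }v\}$ is open, so $A^\#$ is discrete.
\item[(B5)] If the groups $A_n$ are finite, then $|A_n^*|=|A_n|$ and $\operatorname{Hom}(\bigoplus A_n,\mathbf T^r)=\prod_n\operatorname{Hom}(A_n,\mathbf T^r)$ is a product of finite sets. In the product topology it is compact and metrizable, the \emph{cylinders} (sets obtained by prescribing the coordinates $n\le m$) form a base, and $\chi\mapsto\chi(x)$ is continuous for each $x$.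
\end{itemize}

We use three textbook theorems. \emph{Baire's theorem}: if a nonempty compact metric space is a countable union of closed sets, one of them has nonempty interior. \emph{Ramsey's theorem}: if the $s$-element subsets of an infinite set $S$ are colored with finitely many colors, there is an infinite $S'\subset S$ all of whose $s$-element subsets have the same color. \emph{Parseval's identity}, in the following form: with $\mathbf e(t)=\exp(2\pi\sqrt{-1}\,t)$, for a finite group $A$ and $\Psi\subset A^*$,
\begin{equation}\label{eq:parseval}
\sum_{k\in A}\Bigl|\sum_{v\in\Psi}\mathbf e(v(k))\Bigr|^2=\sum_{v,v'\in\Psi}\ \sum_{k\in A}\mathbf e\bigl((v-v')(k)\bigr)=|A|\,|\Psi|,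
\end{equation}
because the inner sum is $|A|$ for $v=v'$ and $0$ otherwise.

Continuous sections pass to smaller situations in three ways.

\begin{lemma}\label{lem:restrict}
Let $H$ be a ccs-subgroup of $G$.
\begin{itemize}
\item[(a)] If $H\le L\le G$, then $H$ is a ccs-subgroup of $L$.
\item[(b)] If $M\le H$, then $H/M$ is a ccs-subgroup of $G/M$.
\item[(c)] If $G=G'\oplus G''$ and $H=H'\oplus H''$ with $H'\le G'$, $H''\le G''$, then $H'$ is a ccs-subgroup of $G'$. A continuous section is obtained by restricting a continuous section of $G\to G/H$ to $G'/H'$ and projecting to $G'$.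
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Gamma\colon G/H\to G$ be a continuous section. (a) The restriction of $\Gamma$ to $L/H$ has values in $L$ and is continuous $(L/H)^\#\to L^\#$ by (B2) and (B3). (b) Identify $(G/M)/(H/M)$ with $G/H$ and compose $\Gamma$ with $G\to G/M$. (c) The composition $G'/H'\to G/H\to G\to G'$ is continuous by (B2). For $g\in G'$ we have $\Gamma(g+H)=g+h'+h''$ with $h'\in H'$, $h''\in H''$, and the projection $g+h'$ lies in $g+H'$.
\end{proof}

\section{Subgroups of $\mathbf Q$}\label{sec:Q}

The positive half of Theorem~\ref{thm:A} rests on one section that is continuous without being additive.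

\begin{proposition}\label{prop:Z}
$\mathbf Z$ is a ccs-subgroup of $\mathbf Q$.
\end{proposition}

\begin{proof}
Fix an irrational number $\alpha$, and for $y\in\mathbf Q/\mathbf Z$ let $s(y)$ be the unique representative of $y$ in the interval $(\alpha,\alpha+1)$. As a real-valued function, $s$ is continuous on $(\mathbf Q/\mathbf Z)^\#$: it is the composition of the inclusion $\mathbf Q/\mathbf Z\hookrightarrow\mathbf T$, a character with values in $\mathbf T\setminus\{\alpha\}$, with the homeomorphism $\mathbf T\setminus\{\alpha\}\to(\alpha,\alpha+1)$.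

Let $\chi\in\mathbf Q^*$, and choose $\theta\in\mathbf R$ with $\chi(1)=\theta$ mod $1$. Then $\chi_0(x)=\chi(x)-(\theta x\bmod 1)$ is a character of $\mathbf Q$ that vanishes on $\mathbf Z$, so $\chi_0\circ s$ is the character of $\mathbf Q/\mathbf Z$ induced by $\chi_0$. Thus $\chi(s(y))=(\theta s(y)\bmod1)+\chi_0(s(y))$ is a sum of two continuous functions of $y$, and $s$ is continuous by (B1).
\end{proof}

The irrationality of $\alpha$ matters. Choose instead representatives in $[0,1)$. A basic neighborhood of $0$ in $(\mathbf Q/\mathbf Z)^\#$ is symmetric, and it contains, by the pigeonhole principle applied to cells, nonzero points $y$ arbitrarily close to $0$ on the circle. One of $\pm y$ then has its representative near $1$, and the character $x\mapsto x/2$ mod $1$ of $\mathbf Q$ detects the jump.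

\begin{proof}[Proof of Corollary~\ref{cor:C} from Theorem~\ref{thm:B}]
Let $N=\bigoplus_{p\in P}\mathbf Z(p^{k_p})$. The group $D=\bigoplus_{p\in P}\mathbf Z(p^\infty)$ is divisible, and each of its nonzero subgroups contains an element of prime order, which lies in $N$ because $k_p\ge1$. So $D$ is the divisible hull of $N$. If $N$ were a ccs-subgroup of $D$, it would be a ccs-subgroup of $K=\bigoplus_{p\in P}\mathbf Z(p^{k_p+1})$ by Lemma~\ref{lem:restrict}(a). Theorem~\ref{thm:B} applies to $N\le K$, with $P$ listed in increasing order. But $\mathbf Z(p^k)$ is not a direct summand of $\mathbf Z(p^{k+1})$ for $k\ge1$: a complement would be nonzero, and any two nonzero subgroups of a cyclic $p$-group intersect nontrivially.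
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $v_p$ be the $p$-adic valuation. A subgroup of the torsion group $\mathbf Q/\mathbf Z$ is the direct sum of its $p$-components, the subgroups of $\mathbf Z(p^\infty)$ are the groups $\mathbf Z(p^k)$ with $0\le k\le\infty$, and $\mathbf Z(p^k)$ is generated by the class of $p^{-k}$ for finite $k$. Therefore
\begin{equation}\label{eq:H}
H/\mathbf Z=\bigoplus_p\mathbf Z(p^{k_p}),\qquad H=\{x\in\mathbf Q: v_p(x)\ge-k_p\text{ for all }p\}.
\end{equation}
The unital subrings of $\mathbf Q$ are the rings $R_S=\mathbf Z[1/p:p\in S]=\{x:v_p(x)\ge0\text{ for }p\notin S\}$, $S$ a set of primes: if a unital subring contains $a/b$ in lowest terms, it contains $1/b$ by B\'ezout's identity, hence $1/p$ for every prime $p$ dividing $b$.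

(ii)$\Rightarrow$(iii). Put $c=\prod_{0<k_p<\infty}p^{k_p}$, a finite product. By \eqref{eq:H}, $cH=R_S$ with $S=\{p:k_p=\infty\}$, so $H=c^{-1}R_S$.

(iii)$\Rightarrow$(ii). Let $H=cR_S=\{x:v_p(x)\ge v_p(c)\text{ for }p\notin S\}$. Since $1\in H$, we have $v_p(c)\le0$ for $p\notin S$. Hence $k_p=\infty$ for $p\in S$, and $k_p=-v_p(c)$ for $p\notin S$, which is $0$ for all but finitely many $p$.

(iii)$\Rightarrow$(i). After rescaling, $H=R_S$. The kernel of $\mathbf Q/\mathbf Z\to\mathbf Q/R_S$ is $\bigoplus_{p\in S}\mathbf Z(p^\infty)$, a direct summand, so this map has a homomorphic section $\sigma$. With $s$ from Proposition~\ref{prop:Z}, $s\circ\sigma$ is a continuous section of $\mathbf Q\to\mathbf Q/R_S$.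

(i)$\Rightarrow$(ii). Suppose that $H$ is a ccs-subgroup of $\mathbf Q$ and that $P=\{p:0<k_p<\infty\}$ is infinite. By Lemma~\ref{lem:restrict}(b), $H/\mathbf Z$ is a ccs-subgroup of $\mathbf Q/\mathbf Z$. Split both groups into the components at primes in $P$ and at primes outside $P$. By \eqref{eq:H} and Lemma~\ref{lem:restrict}(c), $\bigoplus_{p\in P}\mathbf Z(p^{k_p})$ is a ccs-subgroup of its divisible hull $\bigoplus_{p\in P}\mathbf Z(p^\infty)$, contradicting Corollary~\ref{cor:C}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:Q}]
The group $0$ is a ccs-subgroup of $\mathbf Q$ via the identity map, and it is its own divisible hull. If $H\ne0$, then $\mathbf Q$ is the divisible hull of $H$, because two nonzero subgroups of $\mathbf Q$ intersect nontrivially; so the two properties coincide, and Theorem~\ref{thm:A} applies to a multiple of $H$ containing $1$. For $H=\langle1/p:p\text{ prime}\rangle$ we have $k_p=1$ for all $p$, so (ii) fails.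
\end{proof}

\section{Coordinatewise sections}\label{sec:model}

For the rest of the paper $K_n$ $(n\ge1)$ are finite groups, $N_n\le K_n$, and
\[
G_n=K_n/N_n,\qquad \pi_n\colon K_n\to G_n,\qquad K=\bigoplus_nK_n,\qquad G=\bigoplus_nG_n=K\Big/\bigoplus_nN_n .
\]
We regard $G_n$ as a subgroup of $G$, and we write $G_{<m}=\bigoplus_{n<m}G_n$ and $K^*_{<m}=\prod_{n<m}K_n^*$. A section $f\colon G\to K$ has coordinates $f_n\colon G\to K_n$ with $\pi_n(f_n(x))=x_n$, and $u(f(x))=\sum_nu_n(f_n(x))$, a finite sum, for $u=(u_n)\in K^*=\prod_nK_n^*$. If $f$ is continuous, each $f_n$ is continuous into a discrete space, by (B2) and (B4); that is, $f_n$ is locally constant on $G^\#$.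

\begin{proof}[Proof of the ``if'' part of Theorem~\ref{thm:B}]
Let $F$ be the finite set of $n$ for which $N_n$ is not a summand of $K_n$. Choose sections $s_n\colon G_n\to K_n$, homomorphic for $n\notin F$ and arbitrary for $n\in F$, and put $f(x)=\sum_ns_n(x_n)$. For $u\in K^*$, the function $u\circ f$ is the sum of the character $x\mapsto\sum_{n\notin F}u_n(s_n(x_n))$ and a function that factors through the projection onto the finite, hence discrete, group $\bigoplus_{n\in F}G_n$. So $u\circ f$ is continuous, and (B1) applies.
\end{proof}

The section just built is \emph{coordinatewise}: $f_n(x)$ depends only on $x_n$. For such sections the converse is short, and it shows the mechanism behind the whole proof.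

\begin{example}\label{ex:carry}
Let the index run over the odd primes $p$, with $K_p=\mathbf Z/p^2\mathbf Z$ and $G_p=\mathbf Z/p\mathbf Z$, and let $s_p(a)$ be the class mod $p^2$ of the representative of $a$ in $\{0,\dots,p-1\}$. Let $1_p$ be the generator $1$ of $G_p$. The relation $1_p+(-1_p)=0$ is not respected: $s_p(1_p)+s_p(-1_p)=1+(p-1)=p\ne0$. Define $u\in K^*$ by $u_p(k)=k(p-1)/(2p^2)$, which sends the defect $p$ close to $\frac12$. Given $\chi\colon G\to\mathbf T^r$ and $\delta>0$, infinitely many of the points $\chi(1_p)$ lie in one cell of diameter $<\delta$, so there are arbitrarily large $p\ne p'$ with $|\chi(1_p-1_{p'})|<\delta$. For the coordinatewise section $f$ given by the $s_p$,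
\[
u\bigl(f(1_p-1_{p'})\bigr)=u_p(1)+u_{p'}(p'-1)=\frac{p-1}{2p^2}+\frac{(p'-1)^2}{2p'^2},
\]
which tends to $\frac12$ as $p,p'\to\infty$. So $u\circ f$ is not continuous at $0$. Representatives in $(-p/2,p/2)$ repair this two-term relation but not the three-term relation $\frac{p-1}2+\frac{p-1}2+1=p$.
\end{example}

The point of the example is that finitely many characters cannot tell $1_p$ from $1_{p'}$ for suitable $p\neq p'$. A relation that holds inside one coordinate can therefore be \emph{spread over several coordinates} and still produce an element near $0$; and in different coordinates the section acts independently, so the defect becomes visible.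

\begin{proposition}\label{prop:model}
Let $s_n\colon G_n\to K_n$ be sections with $s_n(0)=0$, and let $f(x)=\sum_ns_n(x_n)$. If $f$ is continuous at $0$, then $s_n$ is a homomorphism for all but finitely many $n$.
\end{proposition}

\begin{proof}
If $s_n(a)+s_n(b)+s_n(c)=0$ whenever $a+b+c=0$ in $G_n$, then $s_n(-a)=-s_n(a)$ (take $c=0$), and so $s_n(a)+s_n(b)=-s_n(-a-b)=s_n(a+b)$. Thus, if the proposition fails, there are an infinite set $S$ and elements $a_n+b_n+c_n=0$ in $G_n$ with $z_n=s_n(a_n)+s_n(b_n)+s_n(c_n)\ne0$ for $n\in S$. By (B4) choose $u\in K^*$ with $\|u_n(z_n)\|\ge\frac13$ for $n\in S$. By continuity there are $\chi\colon G\to\mathbf T^r$ and $\delta>0$ such that $|\chi(x)|<\delta$ implies $\|u(f(x))\|<\frac14$. Shrink $S$ so that, as $n\to\infty$ in $S$, the sequences $\chi(a_n),\chi(b_n),\chi(c_n)$ converge to $\alpha,\beta,\gamma$, and $u_n(s_n(a_n)),u_n(s_n(b_n)),u_n(s_n(c_n))$ converge to $\theta_1,\theta_2,\theta_3$. Then $\alpha+\beta+\gamma=0$ and $\|\theta_1+\theta_2+\theta_3\|\ge\frac13$. For $x=a_n+b_{n'}+c_{n''}$ with $n<n'<n''$ in $S$ and $n\to\infty$ we get $\chi(x)\to0$ and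 $u(f(x))\to\theta_1+\theta_2+\theta_3$, a contradiction.
\end{proof}

A general continuous section is not coordinatewise. For instance, let $K_n=G_n\oplus G_n$ with $\pi_n$ the first projection, let $\chi\in G^*$, and let $I\subset\mathbf T$ be an open arc with irrational endpoints. As $\chi(G)\subset\mathbf Q/\mathbf Z$, the set $W=\chi^{-1}(I)$ is clopen, so $f(x)=(x,x)$ on $W$ and $f(x)=(x,0)$ off $W$ is a continuous section; and $f_m(x)$ depends, through $\chi(x)$, on all coordinates of $x$. For a general $f$ there is thus no function $s_m\colon G_m\to K_m$ whose additivity could be tested. The proof of the ``only if'' part builds a substitute in four moves.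

\begin{itemize}
\item[1.] \emph{Few candidates} (Sections~\ref{sec:normal} and~\ref{sec:cand}). After passing to a subsequence of coordinates, we attach to each $w\in G_m$ a set $E_m(w)\subset\pi_m^{-1}(w)$ of candidate lifts whose size is bounded independently of $m$ and $w$.
\item[2.] \emph{Coordinatewise behavior on test elements} (Section~\ref{sec:ramsey}). Ramsey's theorem makes $f$ behave like a coordinatewise map on the spread-out elements that we need, with values among the candidates.
\item[3.] \emph{Relations lift} (Section~\ref{sec:select}). The argument of Proposition~\ref{prop:model} shows that for fixed $q$ and large $m$, any $q$ elements of $G_m$ have candidate lifts satisfying all their subset-sum relations.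
\item[4.] \emph{Gluing} (Section~\ref{sec:hom}). A finite argument assembles these local choices into one homomorphic section $G_m\to K_m$.
\end{itemize}

\section{Uniform and causal neighborhoods}\label{sec:normal}

Let $f\colon G\to K$ be a continuous section with $f(0)=0$. For each $u\in K^*$, continuity of $u\circ f$ at $0$ provides a homomorphism $X^u\colon G\to\mathbf T^d$ and $\varepsilon>0$ such that $|X^u(x)|<\varepsilon$ forces $u(f(x))$ to be small. To bound the number of values that $f_m$ takes, we want to fix a point $x$, vary only the coordinate $u_m$, and keep $x$ inside the neighborhood for a positive proportion of the $u_m$. This needs two things: $d$ and $\varepsilon$ must not depend on $u$, and changing $u_m$ must not disturb $X^u$ on the earlier coordinates. Both can be arranged on a subsequence.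

\begin{proposition}\label{prop:normal}
Let $f\colon G\to K$ be a continuous section with $f(0)=0$. There is an infinite set $A$ of indices such that, after restricting $f$ to $\bigoplus_{n\in A}G_n$, projecting to $\bigoplus_{n\in A}K_n$, and renumbering $A$ increasingly by $1,2,\dots$, the resulting continuous section, again called $f\colon G\to K$, satisfies $f(0)=0$ and:
\begin{itemize}
\item[(P1)] $f_j(x)=0$ whenever $x\in G_{<j}$;
\item[(P2)] there are $d\ge1$, $\varepsilon>0$ and homomorphisms $X^u\colon G\to\mathbf T^d$ $(u\in K^*)$ such that $|X^u(x)|<\varepsilon$ implies $\|u(f(x))\|\le\frac16$;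
\item[(P3)] the restriction $X^u_n$ of $X^u$ to $G_n$ depends only on $u_1,\dots,u_n$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Uniformity.} For an integer $\kappa\ge1$ let $\mathcal X_\kappa=\operatorname{Hom}(G,\mathbf T^\kappa)$, compact by (B5). Say that $\chi\in\mathcal X_\kappa$ \emph{controls} $\psi\in K^*$ if for every $x\in G$
\[
|\chi(x)|\ge 1/\kappa\quad\text{or}\quad\|\psi(f(x))\|\le 1/12 .
\]
For fixed $x$ this is a closed condition on $(\chi,\psi)$, so the controlling pairs form a compact subset of $\mathcal X_\kappa\times K^*$. Its projection $\Omega_\kappa\subset K^*$ is closed. Every $\psi$ lies in some $\Omega_\kappa$: continuity of $\psi\circ f$ at $0$ gives $\chi_0\colon G\to\mathbf T^r$ and $\delta>0$ such that $|\chi_0(x)|<\delta$ implies $\|\psi(f(x))\|\le\frac1{12}$, and for $\kappa\ge\max(r,1/\delta)$ the homomorphism $(\chi_0,0,\dots,0)\in\mathcal X_\kappa$ controls $\psi$. By Baire's theorem some $\Omega_\kappa$ contains a cylinder. Fix such a $\kappa$, and fix $m_0$ and $\psi^\circ_n\in K_n^*$ $(n\le m_0)$ such that every $\psi$ with $\psi_n=\psi_n^\circ$ for $n\le m_0$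 is controlled by some $\chi\in\mathcal X_\kappa$.

\emph{Causality.} Think of $\psi$ as revealed one coordinate at a time. At the coordinates $a_1<a_2<\cdots$ of $A$ its values are arbitrary, and after seeing the value at $a_i$ we must commit to $\chi$ on all coordinates $\le a_i$. The coordinates outside $A$ are sacrificed: we prescribe $\psi$ there so that the commitment can be honored whatever comes later.

Write $\chi|a$ for the restriction of $\chi$ to $\bigoplus_{n\le a}G_n$; for each $a$ there are finitely many possible restrictions. A \emph{history of length $i$} is a tuple $(u_1,\dots,u_i)$ with $u_j\in K^*_{a_j}$. We construct integers $a_0=0\le m_0<a_1\le m_1<a_2\le m_2<\cdots$, characters $\psi_n^\circ\in K_n^*$ for $n\notin A=\{a_1,a_2,\dots\}$, and for each history a homomorphism $\rho(u_1,\dots,u_i)\colon\bigoplus_{n\le a_i}G_n\to\mathbf T^\kappa$. For $a_i\le m<a_{i+1}$ let $Z(u_1,\dots,u_i;m)$ be the cylinder of all $\psi$ with $\psi_{a_j}=u_j$ $(j\le i)$ and $\psi_n=\psi_n^\circ$ for the other $n\le m$. We require, for all $i\ge0$: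
\begin{itemize}
\item[(F1)] $\rho(u_1,\dots,u_i)$ extends $\rho(u_1,\dots,u_{i-1})$ if $i\ge1$;
\item[(F2)] every $\psi\in Z(u_1,\dots,u_i;m_i)$ is controlled by some $\chi$ with $\chi|a_i=\rho(u_1,\dots,u_i)$;
\item[(F3)] $f\bigl(\bigoplus_{j\le i}G_{a_j}\bigr)\subset\bigoplus_{n<a_{i+1}}K_n$.
\end{itemize}
For $i=0$, (F2) is the choice of $m_0$. Suppose that $a_j,m_j$ $(j\le i)$, the $\psi_n^\circ$ for $n\le m_i$, and $\rho$ on histories of length $\le i$ are defined. The set in (F3) is the image of a finite group, so we can choose $a_{i+1}>m_i$ satisfying (F3). Put $\psi_n^\circ=0$ for $m_i<n<a_{i+1}$, set $m=a_{i+1}$, and treat the finitely many histories of length $i+1$ one after another. For the current history and the current $m$ let $Z=Z(u_1,\dots,u_{i+1};m)$. Since $Z\subset Z(u_1,\dots,u_i;m_i)$, condition (F2) for $i$ shows that $Z$ is covered by the sets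
\[
Z_\rho=\{\psi\in Z:\ \psi\text{ is controlled by some }\chi\text{ with }\chi|a_{i+1}=\rho\},
\]
where $\rho$ runs over the finitely many extensions of $\rho(u_1,\dots,u_i)$ to $\bigoplus_{n\le a_{i+1}}G_n$. Each $Z_\rho$ is a projection of a compact set, hence closed, so one of them has interior in $Z$ and contains a subcylinder obtained by prescribing the coordinates in some interval $(m,m']$. Use the prescribed values as $\psi_n^\circ$ for $m<n\le m'$, put $\rho(u_1,\dots,u_{i+1})=\rho$, and pass to the next history with $m'$ in place of $m$. Increasing $m$ only shrinks the cylinders of the histories already treated, so what was achieved for them persists. Let $m_{i+1}$ be the final value of $m$; then (F1) and (F2) hold for $i+1$.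

\emph{Passage to the limit.} For $u\in\prod_iK^*_{a_i}$ let $\psi^u\in K^*$ equal $u$ on $A$ and $\psi^\circ$ off $A$. The sets $\{\chi:\chi\text{ controls }\psi^u,\ \chi|a_i=\rho(u_1,\dots,u_i)\}$ are nonempty by (F2), compact, and decreasing in $i$ by (F1). Pick $\chi^u$ in their intersection. Its restriction to $G_{a_i}$ is read off from $\rho(u_1,\dots,u_i)$, so it depends only on $u_1,\dots,u_i$.

The character $\psi^u$ still sees the coordinates of $f$ outside $A$; subtracting $\psi^0$ removes them. Let $d=2\kappa$, $\varepsilon=1/\kappa$, and let $X^u$ be the restriction of $(\chi^u,\chi^0)$ to $\bigoplus_{n\in A}G_n$. If $|X^u(x)|<\varepsilon$, then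
\[
\Bigl\|\sum_{i}u_i\bigl(f_{a_i}(x)\bigr)\Bigr\|=\|\psi^u(f(x))-\psi^0(f(x))\|\le\tfrac1{12}+\tfrac1{12}=\tfrac16 .
\]
The restricted and projected map is a continuous section by Lemma~\ref{lem:restrict}(c). After renumbering we have (P2) and (P3), and (F3) gives (P1).
\end{proof}

The proof used the finiteness of the $K_n$ throughout: for compactness, for the finiteness of the set of histories, and for (F3). \emph{In Sections~\ref{sec:cand}--\ref{sec:select}, $f$ is a continuous section with $f(0)=0$ satisfying \textup{(P1)--(P3)}.}

\section{A bounded set of candidate lifts}\label{sec:cand}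

Fix a partition of $\mathbf T^d$ into $J$ cells of diameter $<\varepsilon/4$, and fix an ordering of the cells. Let $u\in K^*$ and $m\ge1$. By (P3), the restriction of $X^u$ to $G_{<m}$ depends only on $h=u_{<m}=(u_1,\dots,u_{m-1})\in K^*_{<m}$, and we denote it by $X^h$; the restriction to $G_m$ depends only on $h$ and $v=u_m$, and we denote it by $X_m^{h,v}$.

Let $w\in G_m$. Knowing $h$ but not $v$, we can guess the position of $X_m^{h,v}(w)$ with success rate at least $1/J$. Let the \emph{predicted cell} $\Delta_m(h,w)$ be the first cell $\Delta$ that maximizes the number of $v\in K_m^*$ with $X_m^{h,v}(w)\in\Delta$, and let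
\begin{equation}\label{eq:Psi}
\Psi=\{v\in K_m^*:X_m^{h,v}(w)\in\Delta_m(h,w)\},\qquad|\Psi|\ge|K_m|/J .
\end{equation}
If $x\in G_{<m}$ compensates the predicted cell, in the sense that $X^h(x)$ is close to $-\Delta_m(h,w)$, then $x+w$ lies in the neighborhood of (P2) for all $v\in\Psi$ simultaneously. We collect the values of $f_m$ at such points:
\[
E_m(h,w)=\bigl\{f_m(x+w):\ x\in G_{<m},\ |X^h(x)+\tau|<\varepsilon/2\text{ for some }\tau\in\Delta_m(h,w)\bigr\}.
\]
On an element of this set the characters in $\Psi$ all take values in one short arc, so the element carries a large Fourier coefficient of $\Psi$; Parseval's identity bounds the number of these.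

\begin{lemma}\label{lem:4J}
$|E_m(h,w)|\le4J$ for all $m$, $h\in K^*_{<m}$ and $w\in G_m$.
\end{lemma}

\begin{proof}
Let $e=f_m(x+w)\in E_m(h,w)$ with $x,\tau$ as in the definition. Let $v\in\Psi$ and $u=(h,v,0,0,\dots)$. Since $X_m^{h,v}(w)$ and $\tau$ lie in the same cell,
\[
|X^u(x+w)|\le|X^h(x)+\tau|+|X_m^{h,v}(w)-\tau|<\varepsilon/2+\varepsilon/4<\varepsilon .
\]
By (P2), $\|\beta+v(e)\|\le\frac16$, where $\beta=\sum_{j<m}h_j(f_j(x+w))$ does not depend on $v$. Hence $\mathbf e(\beta+v(e))$ has real part at least $\cos(\pi/3)=\frac12$, and
\[
\Bigl|\sum_{v\in\Psi}\mathbf e(v(e))\Bigr|=\Bigl|\sum_{v\in\Psi}\mathbf e(\beta+v(e))\Bigr|\ge|\Psi|/2 .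
\]
By \eqref{eq:parseval}, $|E_m(h,w)|\cdot|\Psi|^2/4\le|K_m|\,|\Psi|$, and \eqref{eq:Psi} gives the bound.
\end{proof}

To remove the dependence on $h$ we take a majority vote. The \emph{candidate lifts} of $w\in G_m$ are the elements of
\[
E_m(w)=\{e\in K_m:\ e\in E_m(h,w)\text{ for at least half of the }h\in K^*_{<m}\}.
\]

\begin{lemma}\label{lem:C}
With $C=8J$, we have $|E_m(w)|\le C$ and $E_m(w)\subset\pi_m^{-1}(w)$ for all $m$ and $w\in G_m$.
\end{lemma}

\begin{proof}
Counting pairs $(e,h)$ with $e\in E_m(w)\cap E_m(h,w)$ gives $|E_m(w)|\cdot|K^*_{<m}|/2\le4J|K^*_{<m}|$. Since $f$ is a section, $\pi_m(f_m(x+w))=w$ for $x\in G_{<m}$.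
\end{proof}

\section{Test elements and homogeneous sets}\label{sec:ramsey}

A \emph{family} is an element $y=(y_n)$ of $\prod_nG_n$. Fix families $y^1,\dots,y^q$. In Proposition~\ref{prop:model} we tested $f$ on sums $y^1_{m_1}+\dots+y^q_{m_q}$. Now we must also make $f_{m_1}$ insensitive to the later terms. The only tool for this is that $f_{m_1}$ is locally constant, so the later terms should be small in $G^\#$. A single $y_m$ need not be small, but differences are.

\begin{lemma}\label{lem:O}
Let $S$ be an infinite set of indices.
\begin{itemize}
\item[(a)] For every $\chi\colon G\to\mathbf T^r$ and $\delta>0$ there is an infinite $S'\subset S$ with $|\chi(y^l_m-y^l_n)|<\delta$ for all $m,n\in S'$ and $l\le q$.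
\item[(b)] For every $b\in G$, every $j$, every $0\le i\le q$ and every bound $n_0$ there are $n_0<n_{i+1}<m_{i+1}<\dots<n_q<m_q$ in $S$ with $f_j\bigl(b+\sum_{l>i}(y^l_{m_l}-y^l_{n_l})\bigr)=f_j(b)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Infinitely many of the points $(\chi(y^1_n),\dots,\chi(y^q_n))\in\mathbf T^{rq}$, $n\in S$, lie in one cell of diameter $<\delta$. (b) There are $\chi$ and $\delta$ such that $|\chi(x-b)|<\delta$ implies $f_j(x)=f_j(b)$. Apply (a) with $\delta/q$ and choose all indices in $S'$.
\end{proof}

Accordingly, for $i\le q$ and $n_1<m_1<\dots<n_i<m_i$, we define the \emph{test element}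
\[
x(n_1,m_1,\dots,n_i,m_i)=\sum_{l\le i}\bigl(y^l_{m_l}-y^l_{n_l}\bigr)\in G .
\]
An \emph{$i$-prefix} is an increasing sequence $\nu=(n_1,m_1,\dots,n_{i-1},m_{i-1},n_i)$ of length $2i-1$. We write $\nu<\nu'$ if $\max\nu<\min\nu'$, and $\nu<m$ if $\max\nu<m$. For $\nu<m$ put
\[
e(\nu,m)=f_m\bigl(x(\nu,m)\bigr)\in K_m .
\]
Since $x(\nu,m)-y^i_m\in G_{<m}$, this is a lift of $y^i_m$ of the kind that appears in $E_m(h,y^i_m)$. It belongs to that set when $X^h$ is small on the differences with $l<i$ and the value of $X^h$ at $y^i_{n_i}$ lies in the cell predicted for $y^i_m$. The first condition is arranged by Lemma~\ref{lem:O}(a). The second holds for suitable $n_i$ when $h$ is typical, because predictions succeed with probability at least $1/J$ at every step.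

\begin{lemma}\label{lem:random}
Let $S$ be infinite, $1\le i\le q$, and $M\ge1$. For $m\in S$ let $W_m$ be the set of $h\in K^*_{<m}$ for which there are $i$-prefixes $\nu^1<\dots<\nu^M<m$ in $S$ with $e(\nu^k,m)\in E_m(h,y^i_m)$ for all $k$. Then $|W_m|\ge|K^*_{<m}|/2$ for all sufficiently large $m\in S$.
\end{lemma}

\begin{proof}
Let $u\in K^*$ be random, with independent coordinates $u_n$ uniform in $K_n^*$. For $n\in S$ put
\[
\Delta_n=\Delta_n(u_{<n},y^i_n),\qquad \xi_n=X^u_n(y^i_n).
\]
The cell $\Delta_n$ is a function of $u_{<n}$, the point $\xi_n$ is a function of $u_1,\dots,u_n$ by (P3), and by \eqref{eq:Psi} the conditional probability of $\xi_n\in\Delta_n$ given $u_{<n}$ is at least $1/J$.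

\emph{Claim: almost surely, for each cell $\Delta$ with $\Delta_n=\Delta$ for infinitely many $n\in S$, the set $S_\Delta=\{n\in S:\Delta_n=\Delta,\ \xi_n\in\Delta\}$ is infinite.} Fix $\Delta$ and $n_0$. Let $\sigma_r$ be the $r$-th index $n\ge n_0$ in $S$ with $\Delta_n=\Delta$, and $\sigma_r=\infty$ if there is none. Let $\mathcal F_r$ be the event that $\sigma_r<\infty$ and $\xi_{\sigma_s}\notin\Delta$ for all $s\le r$, and let $\mathcal F_0$ be the whole space. The event $\mathcal G_{r,n}$ that $\sigma_r=n$ and $\xi_{\sigma_s}\notin\Delta$ for all $s<r$ is determined by $u_{<n}$, and $\Delta_n=\Delta$ on it. The events $\mathcal G_{r,n}$, $n\in S$, are disjoint and contained in $\mathcal F_{r-1}$, so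
\[
\Pr(\mathcal F_r)=\sum_n\Pr\bigl(\mathcal G_{r,n}\text{ and }\xi_n\notin\Delta_n\bigr)\le\Bigl(1-\frac1J\Bigr)\sum_n\Pr(\mathcal G_{r,n})\le\Bigl(1-\frac1J\Bigr)\Pr(\mathcal F_{r-1}).
\]
Hence $\bigcap_r\mathcal F_r$ has probability $0$. If $\Delta$ is predicted infinitely often and $S_\Delta$ is finite, then $u\in\bigcap_r\mathcal F_r$ for any $n_0$ above all elements of $S_\Delta$. A union over the countably many pairs $(\Delta,n_0)$ proves the claim.

Fix $u$ as in the claim; we show that $u_{<m}\in W_m$ for all large $m\in S$. Let $S'\subset S$ be given by Lemma~\ref{lem:O}(a) for $X^u$ and $\varepsilon/(4q)$. For each cell $\Delta$ predicted infinitely often, choose $i$-prefixes $\nu^1<\dots<\nu^M$ whose first $2i-2$ entries lie in $S'$ and whose last entry lies in $S_\Delta$; both sets are infinite. There are finitely many cells, so for all large $m\in S$ the cell $\Delta=\Delta_m$ is predicted infinitely often and the prefixes chosen for it lie below $m$. Let $h=u_{<m}$, let $\nu=(n_1,\dots,n_i)$ be one of these prefixes, and put $x=x(\nu,m)-y^i_m\in G_{<m}$ and $\tau=\xi_{n_i}\in\Delta=\Delta_m(h,y^i_m)$.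 The term $-y^i_{n_i}$ of $x$ cancels against $\tau$, so
\[
|X^h(x)+\tau|=\Bigl|\sum_{l<i}X^u\bigl(y^l_{m_l}-y^l_{n_l}\bigr)\Bigr|\le(i-1)\frac{\varepsilon}{4q}<\frac\varepsilon2,
\]
and $e(\nu,m)=f_m(x+y^i_m)\in E_m(h,y^i_m)$.

Thus almost surely $u_{<m}\in W_m$ for all large $m\in S$, and Fatou's lemma gives $\Pr(u_{<m}\in W_m)\to1$ as $m\to\infty$ in $S$. Since $u_{<m}$ is uniform in $K^*_{<m}$, this probability is $|W_m|/|K^*_{<m}|$.
\end{proof}

We can now find index sets on which $f$ looks coordinatewise, as far as test elements are concerned.

\begin{proposition}\label{prop:homog}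
Every infinite set $S_0$ contains an infinite set $S$, with elements $e^i_m\in K_m$ $(i\le q,\ m\in S)$, such that for all $n_1<m_1<\dots<n_q<m_q$ in $S$ and $x=x(n_1,m_1,\dots,n_q,m_q)$:
\begin{itemize}
\item[(H1)] $f_{m_i}(x)=e^i_{m_i}$ for all $i\le q$;
\item[(H2)] $f_j(x)=0$ for every $j\in S$ outside the intervals $[n_1,m_1],\dots,[n_q,m_q]$;
\item[(H3)] $e^i_m\in E_m(y^i_m)$ for all $i\le q$ and all but finitely many $m\in S$.
\end{itemize}
\end{proposition}

We call such an $S$ \emph{homogeneous} for $(y^1,\dots,y^q)$.

\begin{proof}
We shrink $S_0$ four times. Each time Ramsey's theorem leaves a dichotomy, and a single well-chosen configuration decides it.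

\emph{Later terms do not matter.} Color each $2q$-element subset $n_1<\dots<m_q$ of $S_0$ by the set of those $i\le q$ with
\begin{equation}\label{eq:later}
f_{m_i}\bigl(x(n_1,\dots,m_q)\bigr)=f_{m_i}\bigl(x(n_1,\dots,m_i)\bigr).
\end{equation}
Let $S_1\subset S_0$ be infinite with constant color. Given $i$, let $n_1,\dots,m_i$ be the first $2i$ elements of $S_1$. Lemma~\ref{lem:O}(b), with $b=x(n_1,\dots,m_i)$ and $j=n_0=m_i$, gives a continuation in $S_1$ for which \eqref{eq:later} holds. So $i$ belongs to the constant color, and \eqref{eq:later} holds for all $i$ and all tuples in $S_1$.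

\emph{Vanishing in the gaps.} Color each $(2q+1)$-element subset of $S_1$ by the set of those $i\in\{0,\dots,q\}$ for which $f_j(x)=0$, where $j$ is the $(2i+1)$-st element of the subset and $x$ is the test element of the remaining $2q$ elements. Let $S_2\subset S_1$ be infinite with constant color. Given $i$, let $n_1,\dots,m_i,j$ be the first $2i+1$ elements of $S_2$ and $b=x(n_1,\dots,m_i)$, with $b=0$ if $i=0$. Then $b\in G_{<j}$, so $f_j(b)=0$ by (P1), and Lemma~\ref{lem:O}(b) with $n_0=j$ gives a continuation in $S_2$ with $f_j(x)=0$. So every $i$ belongs to the constant color. An index $j$ outside the intervals $[n_l,m_l]$ has an even number $2i$ of entries of the tuple below it, so (H2) holds in $S_2$.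

\emph{The prefix does not matter.} For $i=1,\dots,q$ in turn, view a $(4i-1)$-element set as $\nu<\nu'<m$ with $i$-prefixes $\nu,\nu'$, and color it according to whether $e(\nu,m)=e(\nu',m)$. We obtain an infinite $S_3\subset S_2$ such that, for each $i$, either equality always holds in $S_3$ or it never does. Suppose that it never does. Lemma~\ref{lem:random} for $S_3$ with $M=4J+1$ gives $m\in S_3$, $h\in K^*_{<m}$ and prefixes $\nu^1<\dots<\nu^M<m$ in $S_3$ with $M$ pairwise distinct elements $e(\nu^k,m)\in E_m(h,y^i_m)$, contradicting Lemma~\ref{lem:4J}. So $e(\nu,m)=e(\nu',m)$ for all $\nu<\nu'<m$ in $S_3$.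

To compare prefixes that interlace, let $S\subset S_3$ be infinite with at least $2q$ elements of $S_3$ strictly between any two consecutive elements of $S$. If $\nu,\nu'<m$ are $i$-prefixes in $S$ and $m\in S$, choose an $i$-prefix $\nu''$ in $S_3$ strictly between $m$ and its predecessor in $S$. Then $\nu<\nu''<m$ and $\nu'<\nu''<m$, so $e(\nu,m)=e(\nu'',m)=e(\nu',m)$. Let $e^i_m$ be this common value; for the finitely many $m\in S$ with fewer than $2i-1$ predecessors in $S$, let $e^i_m$ be any lift of $y^i_m$. Together with \eqref{eq:later} this gives (H1), and (H2) is inherited from $S_2$.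

\emph{The values are candidates.} Apply Lemma~\ref{lem:random} to $S$ with $M=1$. For all large $m\in S$ and at least half of the $h\in K^*_{<m}$ there is an $i$-prefix $\nu<m$ in $S$ with $e^i_m=e(\nu,m)\in E_m(h,y^i_m)$. This is (H3).
\end{proof}

\section{Lifting finitely many relations at once}\label{sec:select}

On a homogeneous set we repeat the argument of Proposition~\ref{prop:model}. Two new points need care. The values $e^i_m$ are attached to the whole sequence $y^1,\dots,y^q$, so a relation among some of the families has to be tested on an element involving all of them; the terms outside the relation must be invisible both to $\chi$ and to $u$. And (H2) says nothing about $f_j(x)$ for $j$ inside an interval $[n_i,m_i]$, so the support of $u$ must meet these intervals only at right endpoints.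

\begin{lemma}\label{lem:relation}
Let $S$ be homogeneous for $(y^1,\dots,y^q)$, and let $B\subset\{1,\dots,q\}$ satisfy $\sum_{i\in B}y^i_n=0$ for all $n\in S$. Then $\sum_{i\in B}e^i_m=0$ for all but finitely many $m\in S$.
\end{lemma}

\begin{proof}
Suppose that $z_m=\sum_{i\in B}e^i_m\ne0$ for infinitely many $m\in S$. Among these choose $\rho_1<\rho_2<\cdots$ with at least $t$ elements of $S$ strictly between $\rho_t$ and $\rho_{t+1}$. For $t\ge2$ let $\sigma_t$ be the predecessor of $\rho_t$ in $S$; then $\rho_{t-1}<\sigma_t<\rho_t$. By (B4) there is $u\in K^*$ with $\|u_{\rho_t}(z_{\rho_t})\|\ge\frac13$ for all $t$ and $u_n=0$ for $n\notin\{\rho_1,\rho_2,\dots\}$. By continuity of $u\circ f$ at $0$ there are $\chi\colon G\to\mathbf T^r$ and $\delta>0$ such that $|\chi(x)|<\delta$ implies $\|u(f(x))\|<\frac14$. Fix $0<\gamma<\min(\delta/(2q),1/(12q))$.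

By compactness there is an infinite $T\subset\{2,3,\dots\}$ such that, for each $i$, the sequences $\chi(y^i_{\rho_t})$, $\chi(y^i_{\sigma_t})$ and $u_{\rho_t}(e^i_{\rho_t})$ converge along $T$ to limits $\alpha^i,\omega^i\in\mathbf T^r$ and $\theta^i\in\mathbf T$, and lie within $\gamma$ of these limits for all $t\in T$. The hypothesis on $B$, used at $n=\rho_t$ and at $n=\sigma_t$, and the choice of $u$ give
\[
\sum_{i\in B}\alpha^i=0,\qquad\sum_{i\in B}\omega^i=0,\qquad\Bigl\|\sum_{i\in B}\theta^i\Bigr\|\ge\frac13 .
\]

Choose $n_1<m_1<\dots<n_q<m_q$ in $S$ pair by pair, with $m_0=0$ (see Figure~\ref{fig:pairs}). For $i\in B$ let $(n_i,m_i)=(\sigma_t,\rho_t)$ with $t\in T$ and $\sigma_t>m_{i-1}$. For $i\notin B$ let $n_i<m_i$ be elements of $S$ strictly between $\rho_t$ and $\rho_{t+1}$, for some $t$ with $\rho_t>m_{i-1}$, such that $|\chi(y^i_{m_i}-y^i_{n_i})|<\gamma$. Such a pair exists as soon as $t$ exceeds the number of cells in a partition of $\mathbf T^r$ into cells of diameter $<\gamma$, since then two of the points $\chi(y^i_n)$, $n\in S$, $\rho_t<n<\rho_{t+1}$, share a cell.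

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.75cm]
\draw[gray] (-0.5,0) -- (14.5,0);
\foreach \x in {1,3,4,6,7,8,10,11,12,13} \draw[fill=white] (\x,0) circle (2pt);
\foreach \x/\y in {0/1,2/2,5/3,9/4,14/5} {\fill (\x,0) circle (2.5pt); \node[below] at (\x,-0.1) {$\rho_{\y}$};}
\draw (1,0.2) -- (1,0.4) -- (2,0.4) -- (2,0.2);
\draw (6,0.2) -- (6,0.4) -- (8,0.4) -- (8,0.2);
\draw (13,0.2) -- (13,0.4) -- (14,0.4) -- (14,0.2);
\node[above] at (1,0.4) {$n_1$}; \node[above] at (2,0.4) {$m_1$};
\node[above] at (6,0.4) {$n_2$}; \node[above] at (8,0.4) {$m_2$};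
\node[above] at (13,0.4) {$n_3$}; \node[above] at (14,0.4) {$m_3$};
\end{tikzpicture}
\caption{The indices of the test element in Lemma~\ref{lem:relation} for $q=3$ and $B=\{1,3\}$. The dots are the elements of $S$; the character $u$ is supported on the black dots $\rho_t$. A pair with $i\in B$ consists of a black dot and its predecessor; a pair with $i\notin B$ lies in a gap between two black dots. The only black dots in the intervals $[n_i,m_i]$ are the $m_i$ with $i\in B$.}\label{fig:pairs}
\end{figure}

Let $x=x(n_1,\dots,m_q)$. The pairs with $i\in B$ contribute to $\chi(x)$ a point within $2|B|\gamma$ of $\sum_{i\in B}(\alpha^i-\omega^i)=0$, and the other pairs contribute at most $(q-|B|)\gamma$. So $|\chi(x)|\le2q\gamma<\delta$, and $\|u(f(x))\|<\frac14$.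

On the other hand, for $i\in B$ the interval $[n_i,m_i]$ meets $S$ only in $\sigma_t$ and $\rho_t=m_i$, and for $i\notin B$ it contains no $\rho_t$. Hence every $\rho_t$ other than the $m_i$ with $i\in B$ lies outside all the intervals, and $f_{\rho_t}(x)=0$ by (H2). By (H1), $u(f(x))=\sum_{i\in B}u_{m_i}(e^i_{m_i})$, which is within $q\gamma$ of $\sum_{i\in B}\theta^i$. So $\|u(f(x))\|\ge\frac13-q\gamma>\frac14$, a contradiction.
\end{proof}

The outcome of the topological part of the proof is a statement about single coordinates.

\begin{definition}\label{def:consistent}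
A \emph{consistent selection} for a tuple $(w^1,\dots,w^q)\in G_m^q$ is a tuple $(e^1,\dots,e^q)$ with $e^i\in E_m(w^i)$ such that $\sum_{i\in B}e^i=0$ for every $B\subset\{1,\dots,q\}$ with $\sum_{i\in B}w^i=0$.
\end{definition}

Entries may be repeated. The notion does not depend on the order of the entries, and the restriction of a consistent selection to a subtuple is consistent.

\begin{proposition}\label{prop:select}
For each $q$ there is $m(q)$ such that for $m\ge m(q)$ every $q$-tuple in $G_m$ has a consistent selection.
\end{proposition}

\begin{proof}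
Otherwise there are an infinite set $S_0$ and tuples $(w^1_m,\dots,w^q_m)\in G_m^q$, $m\in S_0$, without consistent selection. There are finitely many collections of subsets of $\{1,\dots,q\}$, so after shrinking $S_0$ the collection $\mathfrak B=\{B:\sum_{i\in B}w^i_m=0\}$ does not depend on $m\in S_0$. Define families by $y^i_m=w^i_m$ for $m\in S_0$ and $y^i_m=0$ otherwise, and let $S\subset S_0$ be homogeneous for them. By (H3) and by Lemma~\ref{lem:relation} for each of the finitely many $B\in\mathfrak B$, the tuple $(e^1_m,\dots,e^q_m)$ is a consistent selection for $(w^1_m,\dots,w^q_m)$ when $m\in S$ is large, a contradiction.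
\end{proof}

\section{From consistent selections to a homomorphism}\label{sec:hom}

What remains is finite combinatorics.

\begin{proposition}\label{prop:glue}
Suppose that the least prime divisor of $|K_m|$ tends to $\infty$. Let sets $E_m(w)\subset\pi_m^{-1}(w)$ with $|E_m(w)|\le C$ be given for all $m$ and $w\in G_m$, such that for each $q$ and all $m\ge m(q)$ every $q$-tuple in $G_m$ has a consistent selection. Then $N_m$ is a direct summand of $K_m$ for infinitely many $m$.
\end{proposition}

We first record how consistency is used.

\begin{lemma}\label{lem:equal}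
In a consistent selection for a tuple containing entries $w$, $w$, $-w$ at three different places, the values at the two entries $w$ are equal, and are the negative of the value at $-w$.
\end{lemma}

\begin{proof}
Use the two sets $B$ formed by one of the entries $w$ and the entry $-w$.
\end{proof}

Two extreme situations would be immediate. If the orders $|G_m|$ were bounded, a consistent selection for the tuple that lists every element of $G_m$ three times would define, by Lemma~\ref{lem:equal} and the relations $y+y'+(-y-y')=0$, a homomorphic section. If every $E_m(w)$ had one element $\gamma(w)$, consistency for the tuples $(y,y',y+y',-y-y')$ would make $\gamma$ additive. In general $q$ is fixed before $m$, so a tuple sees only a bounded part of $G_m$, and selections for different tuples need not agree.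

The remedy is an anchor. Suppose, for illustration, that $E_m(w)=\{\gamma_1(w),\gamma_2(w)\}$ for two homomorphic sections $\gamma_1,\gamma_2$, and fix $y_0$ with $\gamma_1(y_0)\ne\gamma_2(y_0)$. Once the value $\gamma_1(y_0)$ is chosen at $y_0$, the value at any $y$ is forced: if $\gamma_2(y)\ne\gamma_1(y)$ could be chosen together with it in the presence of $y_0+y$ and its negative, then $\gamma_1(y_0)+\gamma_2(y)$ would be a third candidate over $y_0+y$, different from $\gamma_1(y_0+y)$ and $\gamma_2(y_0+y)$. So we anchor at an element $y_0$ with the largest number of candidates, counting only those candidates that survive in all tuples of a given length.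

\begin{definition}\label{def:ext}
Let $r\ge0$, $(y_1,\dots,y_s)\in G_m^s$ and $e_i\in E_m(y_i)$. The tuple $(e_1,\dots,e_s)$ is \emph{$r$-extendable} over $(y_1,\dots,y_s)$ if for every $(z_1,\dots,z_r)\in G_m^r$ the tuple $(y_1,\dots,y_s,z_1,\dots,z_r)$ has a consistent selection beginning with $e_1,\dots,e_s$.
\end{definition}

An $r$-extendable tuple is $r'$-extendable for $r'\le r$: pad $z_1,\dots,z_{r'}$ with zeros and restrict the selection. A subtuple of an $r$-extendable tuple is $r$-extendable over the corresponding subtuple, again by restriction. The empty tuple is $r$-extendable when $m\ge m(r)$. The bound $C$ allows one more entry to be fixed at a bounded cost in $r$.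

\begin{lemma}\label{lem:step}
Let $R(r)=1+Cr$. If $(e_1,\dots,e_s)$ is $R(r)$-extendable over $(y_1,\dots,y_s)$ and $y\in G_m$, then there is $e\in E_m(y)$ such that $(e_1,\dots,e_s,e)$ is $r$-extendable over $(y_1,\dots,y_s,y)$.
\end{lemma}

\begin{proof}
Otherwise, for each $e\in E_m(y)$ there is $z^{(e)}\in G_m^r$ such that $(y_1,\dots,y_s,y,z^{(e)})$ has no consistent selection beginning with $e_1,\dots,e_s,e$. The tuple formed by $y_1,\dots,y_s,y$ and all the $z^{(e)}$ has at most $1+Cr$ entries after the first $s$, so it has a consistent selection beginning with $e_1,\dots,e_s$. Let $e\in E_m(y)$ be its value at $y$. Its restriction to $(y_1,\dots,y_s,y,z^{(e)})$ contradicts the choice of $z^{(e)}$.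
\end{proof}

Let $E_m^r(y)$ be the set of $e\in E_m(y)$ such that $(e)$ is $r$-extendable over $(y)$. Extendable pairs produce new elements of these sets.

\begin{lemma}\label{lem:line}
Let $L\ge1$, $r\ge0$, and let $(\epsilon,e)$ be $(r+L+3)$-extendable over $(y_0,y)$. Then $L\epsilon+e\in E_m^{r}(Ly_0+y)$.
\end{lemma}

\begin{proof}
Put $z=Ly_0+y$. Given $z_1,\dots,z_r\in G_m$, take a consistent selection beginning with $\epsilon,e$ for the tuple
\[
\bigl(y_0,\ y,\ z,\ -z,\ -y_0,\ \underbrace{y_0,\dots,y_0}_{L},\ z_1,\dots,z_r\bigr),
\]
which has $r+L+3$ entries after the first two. By Lemma~\ref{lem:equal} the $L$ further copies of $y_0$ have value $\epsilon$. The relation among these copies, $y$ and $-z$ shows that the value at $-z$ is $-(L\epsilon+e)$, and the relation between $z$ and $-z$ shows that the value at $z$ is $L\epsilon+e$. Restrict the selection to $(z,z_1,\dots,z_r)$.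
\end{proof}

\subsection*{Choice of the anchor}
Put $D_m^r=\max_{y\in G_m}|E_m^r(y)|$ and $D^r=\limsup_{m\to\infty}D_m^r$. By Lemma~\ref{lem:step} with $s=0$, the sets $E_m^r(y)$ are nonempty for $m\ge m(R(r))$, so $1\le D^r\le C$. Since $E_m^r(y)$ decreases as $r$ grows, the integers $D^r$ do not increase, and there are $r_0$ and $D\ge1$ with $D^r=D$ for all $r\ge r_0$. Put
\[
L_0=\tfrac12D(D+1),\qquad r_1=r_0+L_0+3,\qquad r_2=R(R(R(r_1))).
\]
As $R(r)\ge r$, we have $r_2\ge R(r_1)\ge r_1\ge r_0$. Fix $m$ such that
\begin{equation}\label{eq:m}
D_m^{r_2}=D,\qquad D_m^{r_0}\le D,\qquad\text{all prime divisors of }|K_m|\text{ exceed }L_0 .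
\end{equation}
The first condition holds for infinitely many $m$, and the other two hold for all large $m$; so there are infinitely many such $m$. The first two conditions say that the largest number of surviving candidates does not grow when the requirement is relaxed from $r_2$ to $r_0$. Choose $y_0\in G_m$ with $E_m^{r_2}(y_0)=\{\epsilon_1,\dots,\epsilon_D\}$, the $\epsilon_k$ distinct.

\begin{lemma}\label{lem:unique}
For each $y\in G_m$ there is exactly one $e\in E_m(y)$ such that $(\epsilon_1,e)$ is $r_1$-extendable over $(y_0,y)$.
\end{lemma}

\begin{proof}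
Each $\epsilon_k$ is $R(r_1)$-extendable over $y_0$, so Lemma~\ref{lem:step} gives $g_k\in E_m(y)$ with $(\epsilon_k,g_k)$ $r_1$-extendable over $(y_0,y)$. This proves existence. Suppose that $e'\ne e''$ both have the property. By Lemma~\ref{lem:line}, for each $1\le L\le L_0$ the $D+1$ expressions
\[
L\epsilon_1+e',\qquad L\epsilon_1+e'',\qquad L\epsilon_k+g_k\quad(2\le k\le D)
\]
take values in $E_m^{r_0}(Ly_0+y)$, a set with at most $D$ elements by \eqref{eq:m}. We reach a contradiction by finding $L$ for which the values are pairwise distinct; since nothing is known about the $g_k$, a single $L$ would not suffice.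

The first two expressions differ for every $L$. Each of the other $L_0-1$ pairs has the form $L\epsilon_k+a$, $L\epsilon_l+b$ with $k\ne l$ and $a,b$ independent of $L$. If such a pair coincides for $L\ne L'$ in $[1,L_0]$, then $(L-L')(\epsilon_k-\epsilon_l)=0$ with $0<|L-L'|<L_0$. By the third condition in \eqref{eq:m}, $L-L'$ is prime to $|K_m|$, so $\epsilon_k=\epsilon_l$, which is false. Thus each of the $L_0-1$ pairs excludes at most one of the $L_0$ values of $L$, and one value is left.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:glue}]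
Let $m$ satisfy \eqref{eq:m}, and let $\gamma(y)$ be the element given by Lemma~\ref{lem:unique}. Let $y,y'\in G_m$. Starting from $\epsilon_1$, which is $R(R(R(r_1)))$-extendable over $y_0$, three applications of Lemma~\ref{lem:step} give $a,b,c$ such that $(\epsilon_1,a,b,c)$ is $r_1$-extendable over $(y_0,y,y',y+y')$. The subtuples $(\epsilon_1,a)$, $(\epsilon_1,b)$, $(\epsilon_1,c)$ are $r_1$-extendable, so $a=\gamma(y)$, $b=\gamma(y')$, $c=\gamma(y+y')$ by uniqueness. Since $r_1\ge1$, the tuple $(y_0,y,y',y+y',-y-y')$ has a consistent selection $(\epsilon_1,a,b,c,c')$. Consistency gives $a+b+c'=0$ and $c+c'=0$, hence $\gamma(y)+\gamma(y')=\gamma(y+y')$. Finally $\pi_m(\gamma(y))=y$ because $\gamma(y)\in E_m(y)$. So $\gamma$ is a homomorphic section of $\pi_m$, and $K_m=N_m\oplus\gamma(G_m)$.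
\end{proof}

\begin{proof}[Proof of the ``only if'' part of Theorem~\ref{thm:B}]
Suppose that $\bigoplus N_n$ is a ccs-subgroup of $K$ and that $N_n$ fails to be a summand of $K_n$ for infinitely many $n$. By Lemma~\ref{lem:restrict}(c) we may discard all other indices and assume that no $N_n$ is a summand. Let $f\colon G\to K$ be a continuous section. Since $f(0)\in\bigoplus N_n$, the translate $f-f(0)$ is again a continuous section, so we may assume $f(0)=0$. Pass to the subsequence of Proposition~\ref{prop:normal}. Still no $N_n$ is a summand, and the least prime divisor of $|K_n|$ still tends to $\infty$. By Lemma~\ref{lem:C} and Proposition~\ref{prop:select}, the candidate sets $E_m(w)$ satisfy the hypotheses of Proposition~\ref{prop:glue}, so some $N_m$ is a direct summand of $K_m$. This contradiction completes the proof of Theorem~\ref{thm:B}, and with it the proofs of Theorem~\ref{thm:A} and Corollaries~\ref{cor:Q} and~\ref{cor:C}.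
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{A class of abelian groups defined by continuous cross sections in the Bohr topology},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.rmjm/1181070026}.

\end{thebibliography}
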